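\title{Nonrigid submanifolds with small $s$-nullities in codimension six and higher}

\begin{abstract}
By a theorem of do Carmo and Dajczer, an isometric immersion $f\colon M^n\to\mathbb{R}^{n+p}$ of a connected Riemannian manifold with $p\le 5$ is rigid if its $s$-nullities satisfy $\nu_s\le n-2s-1$ for $1\le s\le p$ at every point. We show that this statement fails for every $p\ge 6$ and every $n\ge 2p+1$, that is, whenever $p\ge6$ and the hypothesis can be satisfied. The counterexamples are pairs of polynomial immersions of $\mathbb{R}^n$ that induce the same complete metric and are not congruent on any open set; the smallest maps $\mathbb{R}^{13}$ to $\mathbb{R}^{19}$. The same construction shows that no bound $\nu_s\le n-Ks-1$ with a fixed constant $K$ implies rigidity in all codimensions.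
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M^n$ be a connected Riemannian manifold and let $f\colon M^n\to\mathbb{R}^{n+p}$ be an isometric immersion, with normal bundle $N_fM$ and second fundamental form $\alpha\colon TM\times TM\to N_fM$. Two isometric immersions $f,g\colon M^n\to\mathbb{R}^{n+p}$ are \emph{congruent} if $g=\tau\circ f$ for a rigid motion $\tau$ of $\mathbb{R}^{n+p}$, and $f$ is \emph{rigid} if every isometric immersion $g\colon M^n\to\mathbb{R}^{n+p}$ is congruent to it.

The Gauss equation expresses the curvature of $M^n$ through $\alpha$. The more tangent directions $\alpha$ involves, the more the metric can be expected to say about $\alpha$, and so about $f$. At the other extreme $\alpha=0$ there is no rigidity: a plane in $\mathbb{R}^3$ can be rolled onto a cylinder. The $s$-nullities measure how degenerate $\alpha$ is. For a symmetric bilinear map $\beta$ on $T_xM$ let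
\[
\mathcal{N}(\beta)=\{X\in T_xM:\ \beta(X,Y)=0\ \text{ for all }Y\in T_xM\}.
\]
For a subspace $U\subset N_fM(x)$ let $\alpha_U$ be the composition of $\alpha$ with the orthogonal projection onto $U$. For $1\le s\le p$, the \emph{$s$-nullity} of $f$ at $x$ is
\[
\nu_s(x)=\max\{\dim\mathcal{N}(\alpha_U):\ U\subset N_fM(x),\ \dim U=s\}.
\]
The space $\mathcal{N}(\alpha_U)$ is the common kernel of the scalar forms $\alpha(\cdot,\cdot)\cdot\xi$ with $\xi\in U$. We call its codimension $n-\dim\mathcal{N}(\alpha_U)$ the \emph{joint rank} of $\alpha_U$. If $U$ is the line spanned by $\xi$, it is the rank of the shape operator in the direction $\xi$. A bound $\nu_s\le n-\rho$ says that the joint rank of $\alpha_U$ is at least $\rho$ for every $s$-dimensional $U$.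

\begin{theorem}[do Carmo and Dajczer; see {\cite[Proposition 2.15]{SBM}}]\label{thm:dCD}
Let $f\colon M^n\to\mathbb{R}^{n+p}$ be an isometric immersion of a connected Riemannian manifold, with $p\le5$. If $\nu_s\le n-2s-1$ for all $1\le s\le p$ at every point of $M^n$, then $f$ is rigid.
\end{theorem}

For hypersurfaces the hypothesis says that the shape operator has rank at least $3$. In general it asks for joint rank at least $2s+1$ on every $s$-dimensional normal subspace. This is one more than products of nonrigid surfaces achieve (Remark~\ref{rem:products}), and such products exist in every codimension. Since $\nu_p\ge0$, the case $s=p$ forces $n\ge2p+1$. Nothing in the hypothesis singles out the number $5$, and one may guess that the restriction $p\le5$ is a limitation of the proof. The question whether Theorem~\ref{thm:dCD} holds in higher codimension is raised in \cite{SBM}: for $p\ge6$, is every isometric immersion $f\colon M^n\to\mathbb{R}^{n+p}$ of a connected manifold with $\nu_s\le n-2s-1$ for all $1\le s\le p$ at every point rigid? The answer is no.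

\begin{theorem}\label{thm:A}
For every $p\ge6$ and every $n\ge2p+1$ there are a complete Riemannian metric on $M^n=\mathbb{R}^n$ and two polynomial isometric immersions $f,g\colon M^n\to\mathbb{R}^{n+p}$ such that both satisfy $\nu_s\le n-2s-1$ for all $1\le s\le p$ at every point, while $f|_O$ and $g|_O$ are not congruent for any nonempty open set $O\subset M^n$. Hence the statement of Theorem~\ref{thm:dCD} holds for all $n$ exactly when $p\le5$. For $p\ge6$ it fails for every $n\ge2p+1$, and for $n\le2p$ it is vacuous.
\end{theorem}

Replacing the slope $2$ by a larger constant does not restore rigidity in all codimensions.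

\begin{theorem}\label{thm:B}
Let $K\ge1$ be an integer, $d=3K-2$ and $p_0=d(d+1)/2$. For every $p\ge p_0$ and $n\ge Kp+d$ there are a metric and immersions $f,g$ as in Theorem~\ref{thm:A}, with $\nu_s\le n-Ks-1$ in place of $\nu_s\le n-2s-1$.
\end{theorem}

Both theorems are cases of one construction, which depends on an integer $d$.

\begin{theorem}\label{thm:C}
Let $d,K\ge1$ be integers, put
\[
p_0=\frac{d(d+1)}2,\qquad m=d+\frac{d(d+1)(d+2)}6=d+\frac{d+2}3\,p_0,
\]
and assume that
\begin{equation}\label{eq:star}
d+\frac{d+2}3\,s\ \ge\ Ks+1\qquad\text{for all }1\le s\le p_0 .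
\end{equation}
Then for every $p\ge p_0$ and $n\ge m+K(p-p_0)$ there are a metric and immersions $f,g$ as in Theorem~\ref{thm:A}, with $\nu_s\le n-Ks-1$ in place of $\nu_s\le n-2s-1$.
\end{theorem}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B} from Theorem~\ref{thm:C}]
Take $d=3$ and $K=2$. Then $p_0=6$ and $m=13$. Condition \eqref{eq:star} reads $3+\frac53s\ge2s+1$, that is, $s\le6$, so it holds. Also $m+K(p-p_0)=13+2(p-6)=2p+1$. This gives the first assertion of Theorem~\ref{thm:A}; the others follow from it, from Theorem~\ref{thm:dCD} and from the inequality $\nu_p\ge0$.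

Take $d=3K-2$. Then $(d+2)/3=K$, so \eqref{eq:star} reads $d\ge1$, and $m+K(p-p_0)=d+Kp_0+K(p-p_0)=Kp+d$. This gives Theorem~\ref{thm:B}.
\end{proof}

For $K=2$ and $s=p_0$, condition \eqref{eq:star} is $m\ge2p_0+1$. The values $d=1,2,3$ give $(p_0,m)=(1,2)$, $(3,6)$, $(6,13)$. The first two miss the inequality by one, in agreement with Theorem~\ref{thm:dCD}; the third meets it with equality. This is how the codimension $6$ arises.

Section~\ref{sec:surface} treats the case $d=1$, a pair of surfaces in $\mathbb{R}^3$, by hand. Section~\ref{sec:flat} reduces the problem to algebra: a pair of isometric immersions gives a flat bilinear form at each point, and conversely each flat form gives a pair of polynomial immersions whose second fundamental forms are controlled everywhere by that form. Section~\ref{sec:form} builds a flat form of large joint rank out of multiplication of polynomials, which settles the case $(n,p)=(m,p_0)$. Section~\ref{sec:raise} extends the example to the other pairs $(n,p)$.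

\section{Three basic facts and a pair of surfaces}\label{sec:surface}

All our immersions are polynomial maps $f\colon V\to V'$ between Euclidean vector spaces, whose inner products are written with a dot, and $V$ carries the induced metric $|df_XY|^2$. We use three facts.

\emph{Second fundamental form.} For constant vector fields $Y,Z$ on $V$, the Gauss formula reads $d^2f_X(Y,Z)=df_X(\nabla_YZ)+\alpha_X(Y,Z)$. Hence
\begin{equation}\label{eq:sff}
\alpha_X(Y,Z)\cdot\xi=d^2f_X(Y,Z)\cdot\xi\qquad\text{for every $\xi$ normal to $f$ at $X$.}
\end{equation}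

\emph{Completeness.} If $|df_XY|\ge|Y|$ for all $X,Y\in V$, then $f$ is an immersion and the induced metric is complete. Indeed, its distance function dominates the Euclidean one, so its Cauchy sequences converge in $V$, and the two distances define the same topology.

\emph{Non-congruence.} For polynomial maps, congruence on an open set can be tested at the origin.

\begin{lemma}\label{lem:cong}
Let $f,g\colon V\to V'$ be polynomial maps. If $g=\tau\circ f$ on a nonempty open set for a rigid motion $\tau$ of $V'$, then $|d^2g_0(Y,Y)|=|d^2f_0(Y,Y)|$ for all $Y\in V$.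
\end{lemma}

\begin{proof}
Write $\tau(u)=Au+b$ with $A$ orthogonal. The polynomial map $g-\tau\circ f$ vanishes on an open set, hence everywhere. Differentiating twice gives $d^2g=A\,d^2f$.
\end{proof}

To produce two maps with the same metric, write them as $P+Q$ and $P-Q$. Since $|dP+dQ|^2-|dP-dQ|^2=4\,dP\cdot dQ$, they induce the same metric exactly when the quadratic form $dP\cdot dQ$ vanishes, and this metric is then $|dP|^2+|dQ|^2$. For given $P$ the condition is linear in $Q$, and it has many solutions when $P$ is degenerate. The point is that $P\pm Q$ may be much less degenerate than $P$.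

\begin{example}\label{ex:surface}
On $\mathbb{R}^2\ni(x,c)$ take the parabolic cylinder $P=(x,c,\frac12x^2)$, whose second fundamental form has rank $1$, and look for $Q=(A,B,cx)$. The equation
\[
dP\cdot dQ=dx\,dA+dc\,dB+x\,dx\,(c\,dx+x\,dc)=0
\]
means $A_x=-xc$, $B_c=0$, $A_c+B_x=-x^2$. It is solved by the gradient field
\[
(A,B)=-\nabla\big(\tfrac16cx^3\big)=\big(-\tfrac12x^2c,\,-\tfrac16x^3\big).
\]
So for $\varepsilon=\pm1$ the maps
\[
f_\varepsilon(x,c)=\big(x-\tfrac\varepsilon2x^2c,\ c-\tfrac\varepsilon6x^3,\ \tfrac12x^2+\varepsilon cx\big)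
\]
induce the same metric, which is complete because $|dP|^2+|dQ|^2\ge dx^2+dc^2$. We have $\partial_c^2f_\varepsilon=0$, and expanding along the last row,
\[
\det\begin{pmatrix}\partial_xf_\varepsilon\\ \partial_cf_\varepsilon\\ \partial_x\partial_cf_\varepsilon\end{pmatrix}
=\det\begin{pmatrix}1-\varepsilon xc&-\frac\varepsilon2x^2&x+\varepsilon c\\ -\frac\varepsilon2x^2&1&\varepsilon x\\ -\varepsilon x&0&\varepsilon\end{pmatrix}
=\varepsilon\big(\tfrac12x^4+x^2+\varepsilon xc\big)+\varepsilon\big(1-\varepsilon xc-\tfrac14x^4\big),
\]
which equals $\varepsilon(1+\frac12x^2)^2\ne0$. Thus $\partial_x\partial_cf_\varepsilon$ is nowhere tangent. By \eqref{eq:sff} the matrix of the second fundamental form has one zero diagonal entry and a nonzero off-diagonal entry, so it has rank $2$ at every point. Finally, for $Y=(1,1)$ we get $d^2(f_\varepsilon)_0(Y,Y)=(0,0,1+2\varepsilon)$, of norms $3$ and $1$, so $f_+$ and $f_-$ are not congruent on any open set by Lemma~\ref{lem:cong}. This is the case $d=K=1$, $(n,p)=(2,1)$ of Theorem~\ref{thm:C}.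
\end{example}

\begin{remark}\label{rem:products}
The bounds $\nu_s\le n-2s$ do not imply rigidity in any codimension. For $n\ge2p$ consider $f_+\times f_+\times\dots\times f_+\times\mathrm{id}$ and $f_-\times f_+\times\dots\times f_+\times\mathrm{id}$ from $(\mathbb{R}^2)^p\times\mathbb{R}^{n-2p}$ to $(\mathbb{R}^3)^p\times\mathbb{R}^{n-2p}$. They induce the same metric, and Lemma~\ref{lem:cong} with $Y=(1,1)$ in the first factor shows that they are not congruent. The normal space is spanned by the unit normals $\xi_1,\dots,\xi_p$ of the surfaces, and $\alpha\cdot\xi_j$ is a form of rank $2$ on the $j$th factor. If $J$ is the set of indices $j$ such that some vector of $U$ has a nonzero $\xi_j$-component, then $\alpha_U$ has joint rank $2|J|$. Here $|J|\ge\dim U$, with equality when $U$ is spanned by some of the $\xi_j$. Hence $\nu_s=n-2s$.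
\end{remark}

Products cannot do better: they always have normal directions that see only one factor. To gain rank we need a higher-dimensional version of Example~\ref{ex:surface}, and for this we must understand the role of the quartic $cx^3$.

\section{From flat bilinear forms to pairs of immersions}\label{sec:flat}

Let $V$ and $E$ be Euclidean vector spaces. Give $W=E\oplus E$ the indefinite inner product
\[
\langle\omega,\omega'\rangle=\omega_+\cdot\omega'_+-\omega_-\cdot\omega'_-,\qquad \omega=(\omega_+,\omega_-),
\]
of signature $(\dim E,\dim E)$. For a symmetric bilinear map $\beta=(\beta_+,\beta_-)\colon V\times V\to W$ put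
\[
F(X,Y,Z,T)=\langle\beta(X,Y),\beta(Z,T)\rangle .
\]
We call $\beta$ \emph{flat} if $F(X,Y,Z,T)=F(X,T,Z,Y)$ for all $X,Y,Z,T$. The form $F$ is always symmetric in its first two and in its last two arguments, and the transpositions $(12)$, $(34)$, $(24)$ generate the symmetric group $S_4$. So $\beta$ is flat if and only if $F$ is totally symmetric.

Flat forms are the pointwise trace of a pair of isometric immersions $f_\pm\colon M^n\to\mathbb{R}^{n+p}$. Fix a point, identify both normal spaces isometrically with $E=\mathbb{R}^p$, and let $\beta_\pm$ be the second fundamental forms. By the Gauss equation, $\beta_\varepsilon(X,Y)\cdot\beta_\varepsilon(Z,T)-\beta_\varepsilon(X,T)\cdot\beta_\varepsilon(Z,Y)$ is a component of the curvature tensor of $M^n$, and so is the same for $\varepsilon=\pm1$. Subtracting the two expressions shows that $\beta$ is flat. If $f_+$ and $f_-$ are congruent, then $\beta_-=A\beta_+$ with $A$ orthogonal, and $F=0$. We therefore look for a flat form with $F\ne0$ and for a way to integrate it.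

Let $\beta$ be flat. As in Example~\ref{ex:surface}, try
\[
f_\varepsilon(X)=\big(X+\varepsilon\theta(X),\ \tfrac12\beta_\varepsilon(X,X)\big)\in V\oplus E
\]
with an unknown map $\theta\colon V\to V$. Then $|d(f_+)_XY|^2-|d(f_-)_XY|^2=4\,d\theta_XY\cdot Y+F(X,Y,X,Y)$. The quartic $\varphi(X)=F(X,X,X,X)$ has Hessian $4F(X,X,Y,Y)+8F(X,Y,X,Y)$ in the direction $Y$, and by flatness this is $12F(X,Y,X,Y)$. So $\theta=-\frac1{48}\nabla\varphi$ makes the difference vanish. Explicitly,
\[
\theta(X)\cdot v=-\tfrac1{12}F(X,X,X,v)\qquad(v\in V),
\]
and differentiation, with total symmetry used to collect equal terms, gives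
\begin{equation}\label{eq:dtheta}
d\theta_XY\cdot v=-\tfrac14F(X,X,Y,v),\qquad d^2\theta_X(Y,Z)\cdot v=-\tfrac12F(X,Y,Z,v).
\end{equation}

At the origin $d\theta_0=0$ and $d^2\theta_0=0$, so the normal space of $f_\varepsilon$ is $E$ and the second fundamental form is $\beta_\varepsilon$. The difficulty is to control the second fundamental form at all other points. The next proposition shows that it is still a component of the same form $\beta$, taken along a definite subspace of $W$ that moves with the point. For $\zeta\in E$ write $\zeta^+=(\zeta,0)$ and $\zeta^-=(0,\zeta)$, so that $\langle\omega,\zeta^\varepsilon\rangle=\varepsilon\,\omega_\varepsilon\cdot\zeta$, and define linear maps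
\[
L^\varepsilon_X\colon V\oplus E\to W,\qquad L^\varepsilon_X(v,\zeta)=\varepsilon\big(\zeta^\varepsilon-\tfrac12\beta(X,v)\big).
\]

\begin{proposition}\label{prop:pair}
Let $\beta$ be flat, $X,Y,Z\in V$, $\xi\in V\oplus E$ and $\varepsilon=\pm1$.
\begin{enumerate}
\item[(a)] $|d(f_\varepsilon)_XY|^2=|Y|^2+|d\theta_XY|^2+\frac12|\beta_+(X,Y)|^2+\frac12|\beta_-(X,Y)|^2$. Hence $f_+$ and $f_-$ are immersions that induce the same complete metric on $V$.
\item[(b)] $d^2(f_\varepsilon)_X(Y,Z)\cdot\xi=\langle\beta(Y,Z),L^\varepsilon_X\xi\rangle$.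
\item[(c)] If $\xi$ is normal to $f_\varepsilon$ at $X$, then $\langle L^\varepsilon_X\xi,L^\varepsilon_X\xi\rangle=\varepsilon|\xi|^2$. Hence $L_X^\varepsilon$ maps the normal space of $f_\varepsilon$ at $X$ injectively onto a definite subspace of $W$.
\item[(d)] $|d^2(f_+)_0(Y,Y)|^2-|d^2(f_-)_0(Y,Y)|^2=\varphi(Y)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) We have $d(f_\varepsilon)_XY=(Y+\varepsilon\,d\theta_XY,\ \beta_\varepsilon(X,Y))$, so
\[
|d(f_\varepsilon)_XY|^2=|Y|^2+|d\theta_XY|^2+2\varepsilon\,d\theta_XY\cdot Y+|\beta_\varepsilon(X,Y)|^2 .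
\]
By \eqref{eq:dtheta} and total symmetry,
\begin{equation}\label{eq:YY}
d\theta_XY\cdot Y=-\tfrac14F(X,Y,X,Y)=-\tfrac14|\beta_+(X,Y)|^2+\tfrac14|\beta_-(X,Y)|^2 .
\end{equation}
For either sign, $2\varepsilon\,d\theta_XY\cdot Y+|\beta_\varepsilon(X,Y)|^2=\frac12|\beta_+(X,Y)|^2+\frac12|\beta_-(X,Y)|^2$. The metrics agree by polarization, and they are complete because $|d(f_\varepsilon)_XY|\ge|Y|$.

(b) We have $d^2(f_\varepsilon)_X(Y,Z)=(\varepsilon\,d^2\theta_X(Y,Z),\ \beta_\varepsilon(Y,Z))$. For $\xi=(v,\zeta)$, formula \eqref{eq:dtheta} and the symmetry $F(X,Y,Z,v)=F(Y,Z,X,v)$ give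
\[
d^2(f_\varepsilon)_X(Y,Z)\cdot\xi=-\tfrac\varepsilon2\langle\beta(Y,Z),\beta(X,v)\rangle+\varepsilon\langle\beta(Y,Z),\zeta^\varepsilon\rangle .
\]

(c) Let $\xi=(v,\zeta)$. Expanding, and using \eqref{eq:YY} with $Y=v$,
\[
\langle L^\varepsilon_X\xi,L^\varepsilon_X\xi\rangle=\langle\zeta^\varepsilon,\zeta^\varepsilon\rangle-\langle\beta(X,v),\zeta^\varepsilon\rangle+\tfrac14F(X,v,X,v)=\varepsilon|\zeta|^2-\varepsilon\,\beta_\varepsilon(X,v)\cdot\zeta-d\theta_Xv\cdot v .
\]
Since $\xi$ is orthogonal to $d(f_\varepsilon)_Xv$, we have $|v|^2+\varepsilon\,d\theta_Xv\cdot v+\beta_\varepsilon(X,v)\cdot\zeta=0$, that is, $-\varepsilon\,\beta_\varepsilon(X,v)\cdot\zeta=\varepsilon|v|^2+d\theta_Xv\cdot v$. The terms $d\theta_Xv\cdot v$ cancel, and the sum is $\varepsilon(|\zeta|^2+|v|^2)$.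

(d) Since $d^2\theta_0=0$, we have $d^2(f_\varepsilon)_0(Y,Y)=(0,\beta_\varepsilon(Y,Y))$.
\end{proof}

For a subspace $S\subset W$ let
\[
N_S=\{X\in V:\ \langle\beta(X,Y),\omega\rangle=0\ \text{ for all }Y\in V,\ \omega\in S\}.
\]
Let $U$ be an $s$-dimensional subspace of the normal space of $f_\varepsilon$ at $X$. By \eqref{eq:sff} and (b), $\mathcal{N}(\alpha_U)=N_S$ for $S=L_X^\varepsilon U$, and by (c) the subspace $S$ is definite of dimension $s$. The geometric problem has become an algebraic one: find a flat form with $\varphi\ne0$ for which $N_S$ has large codimension for every definite $S$.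

\section{A flat form of large joint rank}\label{sec:form}

We need $\dim V$ to be large compared with $\dim E$; for $K=2$ we need $\dim V\ge2\dim E+1$. In Example~\ref{ex:surface} the quartic $cx^3$ is, up to a constant, $(x^2+2cx)^2-(x^2-2cx)^2$: it pairs the square $x^2$ with the product $cx$. Let now $x$ be a linear form in $d$ variables and let $c$ be a linear functional on cubic forms. Then $c(x^3)$ pairs the quadratic form $x^2$ with the functional $q\mapsto c(xq)$ on quadratic forms. So $E$ is the space of quadratic forms, of dimension about $d^2/2$, while $V$ contains the dual of the space of cubic forms, of dimension about $d^3/6$. The ratio grows without bound.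

Let $R=\mathbb{R}[t_1,\dots,t_d]$ and let $R_i$ be the space of homogeneous polynomials of degree $i$. Then $\dim R_1=d$, $\dim R_2=p_0$ and $\dim R_3=\frac{d+2}3p_0$. Put
\[
V=R_1\oplus R_3^*,\qquad E=R_2,
\]
so that $\dim V=m$ and $\dim E=p_0$, and fix arbitrary inner products on $V$ and $E$. For $X=(x,c)$ and $X'=(x',c')$ in $V$ define $\gamma(X,X')\in E$ by
\[
\gamma(X,X')\cdot q=c(x'q)+c'(xq)\qquad(q\in R_2),
\]
and put $\beta_\pm(X,X')=xx'\pm\gamma(X,X')$. These maps are symmetric and bilinear. For $\omega\in W$,
\begin{equation}\label{eq:pairing}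
\langle\beta(X,X'),\omega\rangle=xx'\cdot e+c(x'q)+c'(xq),\qquad q=\omega_++\omega_-,\quad e=\omega_+-\omega_- .
\end{equation}
For $X_i=(x_i,c_i)$ and $\omega=\beta(X_3,X_4)$ we have $q=2x_3x_4$ and $e=2\gamma(X_3,X_4)$, whence
\[
F(X_1,X_2,X_3,X_4)=2\big(c_1(x_2x_3x_4)+c_2(x_1x_3x_4)+c_3(x_1x_2x_4)+c_4(x_1x_2x_3)\big).
\]
This is totally symmetric, so $\beta$ is flat, and
\begin{equation}\label{eq:phi}
\varphi(X)=8\,c(x^3)\qquad\text{for }X=(x,c).
\end{equation}
The immersions of Section~\ref{sec:flat} are $f_\pm=P\pm Q$, where $P(X)=(X,\frac12x^2)$ is a cylinder along $R_3^*$ and $Q(X)=(\theta(X),\frac12\gamma(X,X))$. For $d=1$, with the standard inner products, these are the maps of Example~\ref{ex:surface}.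

Formula \eqref{eq:pairing} shows that the rank is governed by $q$. If $q=0$, the form \eqref{eq:pairing} involves only $x$ and $x'$; so for $S$ contained in
\[
W_0=\{\omega\in W:\ \omega_++\omega_-=0\}
\]
the codimension of $N_S$ is at most $d$, whatever the dimension of $S$. Such subspaces must be excluded, and definiteness does this: $\langle\omega,\omega\rangle=|\omega_+|^2-|\omega_-|^2=0$ on $W_0$, so a definite subspace meets $W_0$ only in $0$. For the remaining $S$, the codimension of $N_S$ is determined by the number of independent cubics obtained from the quadratic forms $q$. For a subspace $\mathcal{Q}\subset R_2$ let $R_1\mathcal{Q}\subset R_3$ be the span of the products $xq$ with $x\in R_1$, $q\in\mathcal{Q}$.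

\begin{lemma}\label{lem:growth}
If $\mathcal{Q}\subset R_2$ is a subspace of dimension $s$, then $\dim R_1\mathcal{Q}\ge\frac{d+2}3\,s$.
\end{lemma}

The constant is the ratio $\dim R_3/\dim R_2$, so equality holds for $\mathcal{Q}=R_2$. The lemma says that no subspace grows by a smaller factor than the whole space.

\begin{proof}
We first reduce to monomials. Order the monomials $t^{\mathbf a}=t_1^{a_1}\cdots t_d^{a_d}$ lexicographically by their exponents. This total order is preserved under multiplication by $t_i$. The leading monomial of a nonzero polynomial is the largest monomial that occurs in it. Polynomials with distinct leading monomials are linearly independent. Let $\mathcal{A}$ be the set of leading monomials of nonzero elements of $\mathcal{Q}$. Row reduction of a basis of $\mathcal{Q}$, with the monomials as ordered columns, gives $s$ elements with distinct leading monomials, so $|\mathcal{A}|\ge s$. If $t^{\mathbf b}$ is the leading monomial of $q\in\mathcal{Q}$, then $t_it^{\mathbf b}$ is the leading monomial of $t_iq\in R_1\mathcal{Q}$. Therefore $\dim R_1\mathcal{Q}\ge|\mathcal{B}|$,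 where $\mathcal{B}=\{t_it^{\mathbf b}:t^{\mathbf b}\in\mathcal{A},\ 1\le i\le d\}$.

We compare $|\mathcal{A}|$ and $|\mathcal{B}|$ by double counting. A cubic monomial has one, two or three quadratic divisors, so we use weights to even this out. Consider the pairs $(t^{\mathbf b},t^{\mathbf a})$ of a quadratic and a cubic monomial with $t^{\mathbf a}=t_it^{\mathbf b}$ for some $i$. The index $i$ is determined by the pair, and we give the pair the weight $a_i/3=(b_i+1)/3$. The pairs with a given second entry $t^{\mathbf a}$ correspond to the indices $i$ with $a_i\ge1$, and their weights sum to $\sum_ia_i/3=1$. The pairs with a given first entry $t^{\mathbf b}$ correspond to $i=1,\dots,d$, and their weights sum to $\sum_i(b_i+1)/3=(d+2)/3$. Every pair with first entry in $\mathcal{A}$ has second entry in $\mathcal{B}$. Summing weights gives $|\mathcal{A}|\,(d+2)/3\le|\mathcal{B}|$.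
\end{proof}

\begin{lemma}\label{lem:rank}
Let $S\subset W$ be a subspace of dimension $s\ge1$ with $S\cap W_0=0$. Then $s\le p_0$ and $\dim V-\dim N_S\ge d+\frac{d+2}3\,s$.
\end{lemma}

\begin{proof}
The map $W\to R_2$, $\omega\mapsto\omega_++\omega_-$, has kernel $W_0$. So it maps $S$ onto a subspace $\mathcal{Q}\subset R_2$ of dimension $s$, and $s\le p_0$. Let $X=(x,c)\in N_S$. Take $x'=0$ and $c'$ arbitrary in \eqref{eq:pairing}: we get $xq=0$ for all $q\in\mathcal{Q}$. Since $\mathcal{Q}\ne0$ and $R$ has no zero divisors, $x=0$. For $X=(0,c)$ the right side of \eqref{eq:pairing} is $c(x'q)$. Hence $N_S$ consists exactly of the pairs $(0,c)$ with $c$ vanishing on $R_1\mathcal{Q}$, and $\dim N_S=\dim R_3-\dim R_1\mathcal{Q}$. Thus $\dim V-\dim N_S=d+\dim R_1\mathcal{Q}$, and Lemma~\ref{lem:growth} applies.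
\end{proof}

\begin{corollary}\label{cor:base}
Assume \eqref{eq:star}. For $\varepsilon=\pm1$, every $X\in V$ and every subspace $U$ of dimension $s\ge1$ of the normal space of $f_\varepsilon\colon V\to V\oplus E$ at $X$, the joint rank of $\alpha_U$ is at least $Ks+1$.
\end{corollary}

\begin{proof}
The subspace $S=L^\varepsilon_XU$ is definite of dimension $s$, so $S\cap W_0=0$, and $\mathcal{N}(\alpha_U)=N_S$. Apply Lemma~\ref{lem:rank} and then \eqref{eq:star}.
\end{proof}

This is the only place where \eqref{eq:star} is used. By \eqref{eq:phi}, $\varphi(Y)=8$ for $Y=(t_1,c)$ with $c(t_1^3)=1$. So Proposition~\ref{prop:pair}(a),(d), Lemma~\ref{lem:cong} and Corollary~\ref{cor:base} prove Theorem~\ref{thm:C} for $(n,p)=(m,p_0)$. With $d=3$ and $K=2$ we obtain two noncongruent isometric immersions of $\mathbb{R}^{13}$ into $\mathbb{R}^{19}$ with $\nu_s\le 13-2s-1$ for $1\le s\le6$, which answers the question of the introduction.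

\section{Raising the dimension and the codimension}\label{sec:raise}

Let $p\ge p_0$ and $n\ge m+K(p-p_0)$, and put $r=p-p_0$ and $k=n-m-Kr\ge0$. A Euclidean factor $\mathbb{R}^k$ raises $n$ and leaves joint ranks unchanged. To raise the codimension by one we may spend only $K$ new dimensions, and the natural factor is the paraboloid $y\mapsto(y,\frac12|y|^2)$ over $\mathbb{R}^K$. In a plain product, the normal of this factor has a shape operator of rank $K$, one less than the required $K+1$. Paraboloids over $\mathbb{R}^{K+1}$ would avoid this, but they would reach only $n\ge m+(K+1)r$. We recover the missing unit by adding to the height of each paraboloid a quadratic function on $V$, the same for both immersions so that the metrics still agree. This tilts the normal vectors, which brings in terms $\langle\beta,\omega\rangle$, and the added form must not be canceled by them. Let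
\[
\Phi\big((x,c),(x',c')\big)=c(t_1^3)\,c'(t_1^3).
\]
The map $\beta$ vanishes on $(0\oplus R_3^*)\times(0\oplus R_3^*)$ and $\Phi$ does not. Hence
\begin{equation}\label{eq:Phi}
\langle\beta(\cdot,\cdot),\omega\rangle+\Phi\ne0\qquad\text{for every }\omega\in W .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Write points of $\mathbb{R}^n=V\times(\mathbb{R}^K)^r\times\mathbb{R}^k$ as $(X,y,z)$ with $y=(y_1,\dots,y_r)$, $y_j\in\mathbb{R}^K$. For $\varepsilon=\pm1$ define
\[
h_\varepsilon(X,y,z)=\Big(f_\varepsilon(X),\ y,\ z,\ \big(\tfrac12|y_j|^2+\tfrac12\Phi(X,X)\big)_{1\le j\le r}\Big)\in(V\oplus E)\times(\mathbb{R}^K)^r\times\mathbb{R}^k\times\mathbb{R}^r .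
\]
The target has dimension $(m+p_0)+Kr+k+r=n+p$. We show that $f=h_+$ and $g=h_-$ have the required properties.

\emph{The metric.} The two maps differ only in the first component. By Proposition~\ref{prop:pair}(a) they induce the same metric, and it is at least $|dX|^2+|dy|^2+|dz|^2$. So $h_\pm$ are polynomial immersions and the metric is complete.

\emph{The second fundamental form.} Fix $\varepsilon$ and a point $(X,y,z)$. Let $\mu=(\xi,u,u',w)$ be a normal vector of $h_\varepsilon$, with components in the four factors of the target, and put $\sigma(w)=w_1+\dots+w_r$. Orthogonality to the derivatives in the directions of $y_j$, $z$ and $V$ reads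
\[
u_j=-w_jy_j,\qquad u'=0,\qquad d(f_\varepsilon)_XY\cdot\xi+\sigma(w)\,\Phi(X,Y)=0\quad\text{for all }Y\in V .
\]
In particular, if $w=0$, then $\mu=(\xi,0,0,0)$ and $\xi$ is normal to $f_\varepsilon$ at $X$. For tangent vectors $(Y,\eta,\kappa)$ and $(Y',\eta',\kappa')$, the second derivative of $h_\varepsilon$ is $\big(d^2(f_\varepsilon)_X(Y,Y'),0,0,(\eta_j\cdot\eta_j'+\Phi(Y,Y'))_j\big)$. Proposition~\ref{prop:pair}(b) holds for every $\xi\in V\oplus E$, normal to $f_\varepsilon$ or not. With \eqref{eq:sff} it gives, for the second fundamental form $\hat\alpha$ of $h_\varepsilon$,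
\begin{equation}\label{eq:hat}
\hat\alpha\big((Y,\eta,\kappa),(Y',\eta',\kappa')\big)\cdot\mu=B_\mu(Y,Y')+\sum_{j=1}^rw_j\,\eta_j\cdot\eta'_j,
\end{equation}
where $B_\mu=\langle\beta(\cdot,\cdot),L^\varepsilon_X\xi\rangle+\sigma(w)\,\Phi$.

\emph{The nullities.} Let $U$ be a subspace of the normal space of dimension $s$, $1\le s\le p$. Let $U'\subset U$ be the kernel and $U''\subset\mathbb{R}^r$ the image of the map $\mu\mapsto w$ on $U$, of dimensions $s'$ and $s''$, so that $s=s'+s''$. Let $J$ be the set of indices $j$ such that $w_j\ne0$ for some $w\in U''$. Then $U''$ lies in the coordinate subspace $\mathbb{R}^J$, so $|J|\ge s''$. The form \eqref{eq:hat} is block diagonal. Thus $(Y,\eta,\kappa)$ lies in $\mathcal{N}(\hat\alpha_U)$ if and only if $B_\mu(Y,\cdot)=0$ and $w_j\eta_j=0$ for all $\mu\in U$ and all $j$. With $N=\{Y\in V:B_\mu(Y,\cdot)=0\text{ for all }\mu\in U\}$, the joint rank of $\hat\alpha_U$ is therefore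
\[
\rho=(m-\dim N)+K|J| .
\]
We must show that $\rho\ge Ks+1$.

Suppose $s'\ge1$. The map $\mu\mapsto\xi$ identifies $U'$ with an $s'$-dimensional subspace of the normal space of $f_\varepsilon$ at $X$, and for $\mu\in U'$ the form $B_\mu$ is the $\xi$-component of the second fundamental form $\alpha$ of $f_\varepsilon$. Hence $N\subset\mathcal{N}(\alpha_{U'})$, and Corollary~\ref{cor:base} gives $m-\dim N\ge Ks'+1$. Then $\rho\ge Ks'+1+Ks''=Ks+1$.

Suppose $s'=0$ and $|J|\ge s''+1$. Then $s''=s$ and $\rho\ge K(s+1)\ge Ks+1$, as $K\ge1$.

Suppose $s'=0$ and $|J|=s''$. Then $|J|=s\ge1$ and $U''=\mathbb{R}^J$, so some $\mu\in U$ has $w$ equal to a standard basis vector of $\mathbb{R}^r$. For this $\mu$ we have $\sigma(w)=1$, and $B_\mu\ne0$ by \eqref{eq:Phi}. Hence $m-\dim N\ge1$ and $\rho\ge1+Ks$. This is the case for which $\Phi$ was introduced.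

Thus $\nu_s\le n-Ks-1$ for $1\le s\le p$ at every point, for both $h_+$ and $h_-$.

\emph{Non-congruence.} For $\hat Y=(Y,0,0)$ we have
\[
|d^2(h_\varepsilon)_0(\hat Y,\hat Y)|^2=|d^2(f_\varepsilon)_0(Y,Y)|^2+r\,\Phi(Y,Y)^2 .
\]
By Proposition~\ref{prop:pair}(d) the difference of these numbers for $\varepsilon=+1$ and $\varepsilon=-1$ is $\varphi(Y)$, which is $8$ for $Y=(t_1,c)$ with $c(t_1^3)=1$. By Lemma~\ref{lem:cong}, $h_+$ and $h_-$ are not congruent on any nonempty open set.
\end{proof}

\begin{remark}
Congruence compares the maps, not their images. Suppose that the inner product on $V$ makes $R_1$ and $R_3^*$ orthogonal, as in Example~\ref{ex:surface}, so that $\iota(x,c)=(x,-c)$ is an orthogonal map. Then $\beta_-(\iota X,\iota X)=\beta_+(X,X)$, and $\varphi\circ\iota=-\varphi$ gives $\theta\circ\iota=-\iota\circ\theta$. Therefore $f_-\circ\iota=(\iota\oplus\mathrm{id}_E)\circ f_+$, and the analogous identity holds for $h_\pm$ because $\Phi$ is $\iota$-invariant. For this choice the two images are congruent, and non-congruence of the maps means that $\iota$ is an isometry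 of the induced metric with $f_+\circ\iota\ne\tau\circ f_+$ for every rigid motion $\tau$. The proof does not use this symmetry and allows any inner product on $V$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{SBM}
\emph{Sociedade Brasileira de Matem\'atica},
\texttt{http://ensaios.sbm.org.br/download/275/?tmstv=1685732078},
doi:10.21711/217504322021/em35.

\end{thebibliography}
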